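
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{The topology of Milnor fibers of convenient non-degenerate mixed functions}


\begin{abstract}
Let $F$ be the Milnor fiber of a convenient non-degenerate mixed function of $n$ complex variables. It was conjectured that $F$ has the homotopy type of an $(n-1)$-dimensional CW complex and that $F$ is $(n-2)$-connected. We show that both assertions hold for $n=2$ and that both fail for every $n\ge 3$: an explicit mixed polynomial of degree three has Milnor fiber homotopy equivalent to $S^1\vee S^{2n-3}$. We also prove what remains true in general. The fiber is connected and has the homotopy type of a finite CW complex of dimension at most $2n-3$; for $n\ge3$ neither bound can be improved. Moreover, its reduced homology in degree $i$ is isomorphic to its reduced cohomology in degree $2n-2-i$. Finally, for every closed oriented submanifold of $\mathbb{CP}^{n-1}$ of real codimension two that is homologous to a hyperplane, we realize the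 complement of an open tubular neighborhood as a Milnor fiber, and we determine which Betti numbers occur outside the middle degree.
\end{abstract}


\section{Introduction}

\subsection{The question}
Let $z=(z_1,\dots,z_n)\in\mathbb C^n$ with $n\ge2$. A \emph{mixed function} is a function
\[
f(z,\bar z)=\sum_{\nu,\mu}c_{\nu,\mu}\,z^\nu\bar z^\mu ,\qquad f(0)=0,
\]
given by a power series in $z$ and $\bar z$ that converges near the origin; here $\nu,\mu\in\mathbb Z_{\ge0}^n$, $z^\nu=z_1^{\nu_1}\cdots z_n^{\nu_n}$ and $\bar z^\mu=\bar z_1^{\mu_1}\cdots\bar z_n^{\mu_n}$. So $f$ is a complex-valued real analytic function, written in complex coordinates. The \emph{rank} of $f$ at a point is the rank of its real differential as a linear map $\mathbb R^{2n}\to\mathbb C=\mathbb R^2$. A point where the rank is less than $2$ is a \emph{mixed singular point} of $f$.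

The \emph{Newton polyhedron} $\Gamma_+(f)$ is the convex hull of $\bigcup_{c_{\nu,\mu}\ne0}\bigl((\nu+\mu)+\mathbb R_{\ge0}^n\bigr)$. The function $f$ is \emph{convenient} if $\Gamma_+(f)$ meets every coordinate axis; equivalently, the restriction of $f$ to each coordinate axis of $\mathbb C^n$ is not identically zero. For a weight vector $P=(p_1,\dots,p_n)$ with all $p_i>0$, let $\Delta(P)$ be the face of $\Gamma_+(f)$ on which the linear function $\xi\mapsto\sum p_i\xi_i$ is minimal. The \emph{face function} is
\[
f_P=\sum_{\nu+\mu\in\Delta(P)}c_{\nu,\mu}\,z^\nu\bar z^\mu .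
\]
The function $f$ is \emph{non-degenerate} if for every strictly positive $P$ the set $f_P^{-1}(0)\cap(\mathbb C^*)^n$ contains no mixed singular point of $f_P$.

Let $B_\varepsilon$ be the closed ball of radius $\varepsilon$ about $0$, and $S_\varepsilon=\partial B_\varepsilon$. We say that $f$ \emph{has a Milnor fibration} if for $0<\delta\ll\varepsilon\ll1$ the map
\begin{equation}\label{eq:milnor}
f:\{z\in B_\varepsilon:\ |f(z)|=\delta\}\longrightarrow S^1_\delta=\{\eta\in\mathbb C:|\eta|=\delta\}
\end{equation}
is a surjective locally trivial fibration. Its fiber $F$ is the \emph{Milnor fiber}. What we prove about $F$ holds for all such choices of $\varepsilon$ and $\delta$. The existence of a Milnor fibration is a genuine hypothesis: $f=|z_1|^2+\dots+|z_n|^2$ is convenient and non-degenerate, since no $f_P$ has a zero in $(\mathbb C^*)^n$, but its values are real and \eqref{eq:milnor} is not surjective.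

The following two assertions about a convenient non-degenerate mixed function with a Milnor fibration were posed as a conjecture in \cite{OkaNotes}.
\begin{itemize}
\item[(A1)] $F$ has the homotopy type of an $(n-1)$-dimensional CW complex.
\item[(A2)] $F$ is $(n-2)$-connected.
\end{itemize}
In (A1) we allow complexes of dimension at most $n-1$; this changes nothing, since one may always add a wedge summand $D^{n-1}$.

\subsection{What one would guess}
If $f$ is holomorphic with an isolated critical point at $0$, its fiber is a complex manifold of complex dimension $n-1$, and (A1) comes from Morse theory. At a critical point of the (perturbed) squared distance function on a complex submanifold, the Hessian $h$ satisfies $h(v,v)+h(iv,iv)>0$ for all $v\ne0$. So a subspace $W$ on which $h$ is negative definite satisfies $W\cap iW=0$ and has real dimension at most $n-1$: all indices are at most $n-1$. A duality (Theorem~\ref{thm:general}(2) below) turns vanishing above the middle degree $n-1$ into vanishing below it, which makes (A2) natural too.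

For mixed functions, convenience and non-degeneracy still ensure that $f^{-1}(0)\setminus\{0\}$ contains no mixed singular point near $0$ (Proposition~\ref{prop:isolated}), so one might expect the same picture. But the fiber is now only a real manifold of dimension $2n-2$, and the Hessian argument is lost. Nothing replaces it: for $n\ge3$ the Betti numbers outside the middle degree are subject only to connectedness, to the duality, and to the vanishing in degrees at least $2n-2$ that comes from the nonempty boundary.

\subsection{Results}

\begin{theorem}\label{thm:example}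
Let $n\ge2$, let $L=\sum_j z_j$ and $\ell=\sum_j j\,z_j$, and put
\begin{equation}\label{eq:f}
f=L\cdot Q,\qquad Q=|z|^2-2|L|^2+i\,\mathrm{Im}(\ell\,\bar L)
=\sum_j z_j\bar z_j-2L\bar L+\tfrac12(\ell\bar L-\bar\ell L).
\end{equation}
Then $f$ is a convenient non-degenerate mixed polynomial; indeed no face function $f_P$ has any mixed singular point in $(\mathbb C^*)^n$. It has a Milnor fibration, which is trivial, and its Milnor fiber satisfies
\[
F\simeq\mathbb R^{2n-2}\setminus S^{2n-4}\simeq S^1\vee S^{2n-3},
\]
where $S^{2n-4}$ is a round sphere in a hyperplane. Consequently, for every $n\ge3$ both \textup{(A1)} and \textup{(A2)} fail for $f$.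
\end{theorem}

The last sentence follows from the homotopy type. For $n\ge3$ we have $2n-3>n-1\geq 2$; the group $H_{2n-3}(F)\cong\mathbb Z$ contradicts (A1), and $\pi_1(F)\cong\mathbb Z$ contradicts (A2). Homology is taken with $\mathbb Z$ coefficients unless stated otherwise.

\begin{theorem}\label{thm:general}
Let $n\ge2$ and let $f$ be a convenient non-degenerate mixed function that has a Milnor fibration, with fiber $F$. Put $K=f^{-1}(0)\cap S_\varepsilon$, with $\varepsilon$ as in \eqref{eq:milnor}.
\begin{enumerate}
\item[(1)] $F$ is homeomorphic to a compact connected smooth $(2n-2)$-manifold whose boundary is nonempty and diffeomorphic to $K$. Hence $F$ is $0$-connected and has the homotopy type of a finite CW complex of dimension at most $2n-3$. For each $n\ge3$ both bounds are optimal.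
\item[(2)] $\tilde H_i(F)\cong\tilde H^{2n-2-i}(F)$ for all $i$.
\item[(3)] If $n=2$, both \textup{(A1)} and \textup{(A2)} hold: $F$ is connected and homotopy equivalent to a finite graph.
\item[(4)] If \textup{(A2)} holds for $F$, then so does \textup{(A1)}, and $F$ is homotopy equivalent to a wedge of spheres $S^{n-1}$ (a point if there are none). If \textup{(A1)} holds for $F$, then $\tilde H_i(F)=0$ for $i\le n-2$. If $F$ is simply connected, \textup{(A1)} and \textup{(A2)} are equivalent.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:realize}
\textup{(A)} Let $n\ge2$ and let $\Sigma\subset\mathbb{CP}^{n-1}$ be a closed oriented smooth submanifold of real codimension $2$, homologous to a hyperplane. Then there is a convenient non-degenerate mixed polynomial $f$ with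
\begin{equation}\label{eq:hom}
f(\lambda z)=\lambda|\lambda|^{2k}f(z)\qquad(\lambda\in\mathbb C)
\end{equation}
for some integer $k\ge0$, having a Milnor fibration whose fiber is $F\cong\mathbb{CP}^{n-1}\setminus N(\Sigma)$, where $N(\Sigma)$ is an open tubular neighborhood of $\Sigma$. Conversely, the Milnor fiber of every convenient non-degenerate $f$ satisfying \eqref{eq:hom} is of this form.

\textup{(B)} Let $n\ge3$. For arbitrary integers $r_1,\dots,r_{n-2}\ge0$ there is a convenient non-degenerate $f$ with a Milnor fibration such that
\[
b_i(F)=b_{2n-2-i}(F)=r_i\qquad(1\le i\le n-2).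
\]
\end{theorem}

By Theorem~\ref{thm:general}, every Milnor fiber in question has $b_0=1$, $b_i=b_{2n-2-i}$ for $1\le i\le n-2$, and $b_j=0$ for $j\ge2n-2$. So (B) determines exactly which Betti numbers occur outside the middle degree $n-1$.

Section~\ref{sec:idea} explains the example for $n=2$ and $n=3$. Section~\ref{sec:hom} identifies the Milnor fiber of a function satisfying \eqref{eq:hom}, under a regularity condition on its zero set, with a complement in projective space. Sections~\ref{sec:example}, \ref{sec:general} and \ref{sec:realize} prove the three theorems.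

\section{The idea: a hyperplane and an extra sphere}\label{sec:idea}

Suppose $f$ satisfies \eqref{eq:hom}. On the complex line through a point $w$ with $f(w)\ne0$ the function is $\lambda\mapsto\lambda|\lambda|^{2k}f(w)$, a bijection $\mathbb C\to\mathbb C$. So $f$ takes the value $\delta$ exactly once on this line, and the full level set $f^{-1}(\delta)$ is in bijection with
\[
\mathbb{CP}^{n-1}\setminus\Sigma,\qquad \Sigma=\{[w]:f(w)=0\}.
\]
Section~\ref{sec:hom} shows that cutting with a ball does no harm. For the linear form $f=L$ we get $\mathbb{CP}^{n-1}\setminus\{L=0\}\cong\mathbb C^{n-1}$, which is contractible. For a mixed polynomial $\Sigma$ need not be a complex hypersurface; when $f$ has rank $2$ along its zeros off the origin, it is only a real submanifold of codimension $2$. So we may try to leave the hyperplane $\{L=0\}$ in place and add to $\Sigma$ a small piece inside the chart $\{L\neq 0\}\cong\mathbb C^{n-1}=\mathbb R^{2n-2}$. The simplest closed submanifold of codimension $2$ there is a round sphere in a real hyperplane. It is cut out by two real equations, $|\cdot|^2=R^2$ and ``linear function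 $=0$'', which we take as real and imaginary parts of one function $Q$. On $\{L=1\}$ the function $Q$ of \eqref{eq:f} is $|z|^2-2+i\,\mathrm{Im}\,\ell$, of just this kind. The factors $|L|^2$ and $\bar L$ make it homogeneous, $Q(\lambda z)=|\lambda|^2Q(z)$, and the factor $L$ in $f=LQ$ contributes the hyperplane and gives \eqref{eq:hom} with $k=1$.

\smallskip
\emph{The case $n=2$.} Write points with $L=1$ as $z=(\tfrac12+u,\tfrac12-u)$, $u=p+iq$. Then $|z|^2=\tfrac12+2|u|^2$ and $\ell=z_1+2z_2=\tfrac32-u$, so
\[
Q=2(p^2+q^2)-\tfrac32-iq .
\]
The zeros are the two points $u=\pm\tfrac{\sqrt3}2$, a sphere $S^0$. The Jacobian determinant of $(\mathrm{Re}\,Q,\mathrm{Im}\,Q)$ at $q=0$ is $-4p$. Hence both zeros are nondegenerate and have opposite signs, so $\Sigma$, which consists of the point $\{L=0\}$ and these two, is still homologous to one point. The complement is a plane with two punctures, homotopy equivalent to $S^1\vee S^1$. This does not contradict the assertions: for $n=2$ they only ask for a connected space of the homotopy type of a graph.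

\smallskip
\emph{The case $n=3$.} Now points with $L=1$ are $z=\tfrac13(1,1,1)+x'+iy$, where $x',y\in\mathbb R^3$ are orthogonal to $(1,1,1)$. Use the orthonormal basis $\tfrac1{\sqrt2}(1,0,-1)$, $\tfrac1{\sqrt6}(1,-2,1)$ of this plane, with coordinates $x'=(x_1',x_2')$, $y=(y_1,y_2)$. Since $\mathrm{Im}\,\ell=(1,2,3)\cdot y=-\sqrt2\,y_1$, we get
\[
Q=x_1'^2+x_2'^2+y_1^2+y_2^2-\tfrac53-i\sqrt2\,y_1 .
\]
The zero set is the $2$-sphere $x_1'^2+x_2'^2+y_2^2=\tfrac53$ in the hyperplane $y_1=0$ of $\mathbb R^4$. Its complement in $\mathbb R^4$ contains a circle that links it and a $3$-sphere that encloses it. By the next lemma these give nonzero classes in $H_1$ and $H_3$ of the complement. The assertions for $n=3$ forbid both: the fiber would be simply connected and have no homology in degree $3$.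

\begin{lemma}\label{lem:complement}
Let $m\ge2$ and let $S\subset\mathbb R^m$ be a round $(m-2)$-sphere in an affine hyperplane. Then $\mathbb R^m\setminus S\simeq S^1\vee S^{m-1}$.
\end{lemma}

\begin{proof}
We may assume $\mathbb R^m=\mathbb R^{m-1}\times\mathbb R\ni(v,s)$ and $S=\{|v|=R,\ s=0\}$. Let $B$ be the closed ball of radius $2R$. Radial projection outside $B$ shows that $\mathbb R^m\setminus S$ deformation retracts onto $B\setminus S$. Put $r=|v|$. The pair $(r,s)$ maps $B$ onto the half-disc $D=\{r\ge0,\ r^2+s^2\le4R^2\}$, and $S$ is the preimage of its interior point $(R,0)$ (Figure~\ref{fig:half}). Since $D$ is convex, pushing along rays from $(R,0)$ is a strong deformation retraction $(r,s)\mapsto(r_t,s_t)$ of $D\setminus\{(R,0)\}$ onto $\partial D$. Lift it by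
\[
(v,s)\mapsto\bigl(r_t\tfrac{v}{|v|},\,s_t\bigr)\ \ (v\ne0),\qquad (0,s)\mapsto(0,s).
\]
This is continuous at points with $v=0$: the points of $\{r=0\}\subset\partial D$ are fixed, so as $(r,s)$ tends to a point $(0,s_0)$ we have $r_t\to0$ and $s_t\to s_0$ uniformly in $t$. Hence $B\setminus S$ deformation retracts onto the preimage of $\partial D$, which is the sphere $\partial B\cong S^{m-1}$ together with the diameter $\{v=0,\ |s|\le2R\}$. As $m\ge2$, the sphere is path-connected, and a path-connected sphere with an arc joining two of its points is homotopy equivalent to $S^{m-1}\vee S^1$.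
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[->] (0,-2.6) -- (0,2.7) node[left] {$s$};
\draw[->] (0,0) -- (3,0) node[below] {$r$};
\draw[very thick] (0,-2) arc (-90:90:2);
\draw[very thick] (0,-2) -- (0,2);
\draw[fill=white] (1,0) circle (0.07);
\node at (1.05,-0.3) {\small $(R,0)$};
\draw[->,gray] (1.09,0.14) -- (1.55,0.86);
\draw[->,gray] (0.88,0.12) -- (0.3,0.7);
\draw[->,gray] (0.88,-0.12) -- (0.3,-0.7);
\draw[->,gray] (1.26,-0.48) -- (1.52,-0.96);
\end{tikzpicture}
\caption{The complement of $S=\{|v|=R,\ s=0\}$ in $\mathbb R^{m-1}\times\mathbb R$, seen in the half-plane $r=|v|\ge0$. Pushing away from the removed point $(R,0)$ retracts the half-disc onto its boundary (thick). The thick arc represents the sphere $S^{m-1}$ of radius $2R$. The thick segment on the axis is a diameter of it, which together with an arc on the sphere forms a circle linking $S$.}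
\label{fig:half}
\end{figure}

What remains for Theorem~\ref{thm:example} is to make the passage to $\mathbb{CP}^{n-1}\setminus\Sigma$ precise and to check non-degeneracy for all faces.

\section{Homogeneous mixed polynomials}\label{sec:hom}

For $I\subset\{1,\dots,n\}$ let $\mathbb C^I=\{z:\ z_i=0\text{ for }i\notin I\}$ and $f^I=f|_{\mathbb C^I}$. Let $e_j$ be the standard basis vectors. If $f$ satisfies \eqref{eq:hom}, comparing coefficients of $\lambda^a\bar\lambda^b$ shows that every monomial $z^\nu\bar z^\mu$ of $f$ has $|\nu|=k+1$, $|\mu|=k$. In particular $f$ is a polynomial.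

For such $f$ all faces come from coordinate subspaces, and only zeros have to be examined.

\begin{lemma}\label{lem:faces}
Let $f$ satisfy \eqref{eq:hom}, and suppose $f(e_j)\ne0$ for all $j$. Then $f$ is convenient. For every strictly positive $P$ we have $f_P=f^I$, regarded as a function on $\mathbb C^n$ that depends only on the $z_j$ with $j\in I$, where $I=\{j:\ p_j=\min_ip_i\}$. If for every nonempty $I$ the function $f^I$ has rank $2$ at all its zeros in $\mathbb C^I\setminus\{0\}$, then no $f_P$ has a mixed singular point in $(\mathbb C^*)^n$. In particular $f$ is then non-degenerate.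
\end{lemma}

\begin{proof}
Since $f(\lambda e_j)=\lambda|\lambda|^{2k}f(e_j)$, the monomial $z_j^{k+1}\bar z_j^k$ occurs in $f$ with coefficient $f(e_j)\ne0$. All exponents $\nu+\mu$ lie on $\{\sum\xi_i=2k+1\}$, so $\Gamma_+(f)=\{\xi\in\mathbb R^n_{\ge0}:\ \sum\xi_i\ge2k+1\}$. The minimum of $\sum p_i\xi_i$ on it is attained exactly on the simplex with vertices $(2k+1)e_j$, $j\in I$, and the monomials with exponent there are those involving only the variables $z_j$, $\bar z_j$ with $j\in I$. Thus $f_P=f^I$.

At a point $z\in\mathbb C^I$ with $f^I(z)\ne0$ the rank is $2$ in any case: differentiating \eqref{eq:hom} gives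
\[
\tfrac{d}{dt}\big|_0f^I(e^tz)=(2k+1)f^I(z),\qquad \tfrac{d}{ds}\big|_0f^I(e^{is}z)=i\,f^I(z),
\]
and these two values are linearly independent over $\mathbb R$. At zeros other than the origin the rank is $2$ by assumption. A point of $(\mathbb C^*)^n$ projects to a nonzero point of $\mathbb C^I$, and the rank of $f_P$ there is that of $f^I$ at the projection.
\end{proof}

The next proposition identifies the Milnor fiber. Recall that the fiber of the line bundle $\mathcal O(1)$ over a line $\Lambda\in\mathbb{CP}^{n-1}$ is the dual space $\Lambda^*$. The restriction of a function $f$ satisfying \eqref{eq:hom} to $S^{2n-1}$ satisfies $f(\lambda w)=\lambda f(w)$ for $|\lambda|=1$. So it is a smooth section $s$ of $\mathcal O(1)$: the functional $s(\Lambda)$ takes the value $f(w)$ at a unit vector $w\in\Lambda$. For the standard Hermitian metric,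
\[
|s|^2=\rho,\qquad \rho([w])=\frac{|f(w)|^2}{|w|^{4k+2}} .
\]
Conversely, every smooth section of $\mathcal O(1)$ is a smooth function on $S^{2n-1}$ with this equivariance.

\begin{proposition}\label{prop:fiber}
Let $f\not\equiv0$ satisfy \eqref{eq:hom}, and suppose $f$ has rank $2$ at every point of $V\setminus\{0\}$, where $V=f^{-1}(0)$. Let $\Sigma=(V\setminus\{0\})/\mathbb C^*\subset\mathbb{CP}^{n-1}$.
\begin{enumerate}
\item[(i)] $\Sigma$ is a closed submanifold of codimension $2$, with a natural orientation for which it is homologous to a hyperplane.
\item[(ii)] $f$ has a Milnor fibration, and it is trivial.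
\item[(iii)] $F\cong\mathbb{CP}^{n-1}\setminus N(\Sigma)$ for an open tubular neighborhood $N(\Sigma)$. In particular $F\simeq\mathbb{CP}^{n-1}\setminus\Sigma$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Near a point of $\Sigma$ choose a smooth local lift $[w]\mapsto w\in S^{2n-1}$. In the corresponding unitary trivialization of $\mathcal O(1)$ the section $s$ is $\zeta=f(w)$. The tangent space of $\mathbb C^n$ at $w$ is the sum of the tangent space of the lift and that of the orbit $\mathbb C^*w$. Since $f$ vanishes along the $\mathbb C^*$-orbits contained in $V$ and $df$ has rank $2$ at $w$, the differential of $\zeta$ already has rank $2$. So $s$ is transverse to the zero section. Its zero set $\Sigma$ has normal bundle $\mathcal O(1)|_\Sigma$, which orients it, and $[\Sigma]$ is Poincar\'e dual to $c_1(\mathcal O(1))$. A hyperplane is the zero set of a holomorphic section of $\mathcal O(1)$ and has the same class.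

\emph{A tubular neighborhood.} We show that for some $c_0>0$ and all $0<c<c_0$, the set $\{\rho<c\}$ is an open tubular neighborhood of $\Sigma$. Let $\pi:T\to\Sigma$ be the projection of a closed tubular neighborhood, identified with a disc bundle. Parallel transport along the radii of the fibers of $\pi$, for a unitary connection, gives an isometry $\Theta:\mathcal O(1)|_T\to\pi^*(\mathcal O(1)|_\Sigma)$ that is the identity over $\Sigma$. Let
\[
\tau:T\to\mathcal O(1)|_\Sigma,\qquad \tau(x)=\Theta(s(x))\in\mathcal O(1)_{\pi(x)} .
\]
Then $|\tau(x)|^2=\rho(x)$, and $\tau$ maps $\Sigma$ identically to the zero section. Along $\Sigma$ its differential is an isomorphism, by transversality of $s$ in the normal directions. As $\Sigma$ is compact, $\tau$ is a diffeomorphism from a neighborhood of $\Sigma$ onto a neighborhood of the zero section. For small $c_0$ the former contains $\{\rho\le c_0\}$, by compactness of $\mathbb{CP}^{n-1}$, and the latter contains the disc bundle $\{|u|^2\le c_0\}$. As $|\tau|^2=\rho$, the map $\tau$ identifies the two. The claim follows.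

(ii) Let $E=\{z\in B_\varepsilon:|f(z)|=\delta\}$ and $F=f^{-1}(\delta)\cap B_\varepsilon$. By \eqref{eq:hom} the map $S^1\times F\to E$, $(\lambda,z)\mapsto\lambda z$, satisfies $f(\lambda z)=\lambda\delta$. It is a homeomorphism with inverse $z\mapsto\bigl(f(z)/\delta,\ \delta z/f(z)\bigr)$. So $f:E\to S^1_\delta$ is a trivial fibration. It is surjective once $F\neq\emptyset$, which holds for $\delta\ll\varepsilon$ by the description of $F$ that follows.

(iii) The map $F\to\mathbb{CP}^{n-1}$, $z\mapsto[z]$, is injective: if $f(z)=f(\lambda z)=\delta$, then $\lambda|\lambda|^{2k}=1$ and $\lambda=1$. For a unit vector $w$ with $f(w)\ne0$, the only point of $\mathbb C^*w$ where $f=\delta$ is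
\[
\Bigl(\frac{\delta}{|f(w)|}\Bigr)^{1/(2k+1)}\frac{\overline{f(w)}}{|f(w)|}\,w .
\]
It lies in $B_\varepsilon$ if and only if $|f(w)|\ge\delta/\varepsilon^{2k+1}$. So the image of $F$ is $\{\rho\ge c\}$ with $c=(\delta/\varepsilon^{2k+1})^2$. It is nonempty for small $c$, since $f\not\equiv0$. As $F$ is compact, $F\cong\{\rho\ge c\}$. For $\delta\ll\varepsilon$ we have $c<c_0$, and $\{\rho\ge c\}$ is the complement of the open tubular neighborhood $\{\rho<c\}$. Finally, $\{0<\rho\le c\}$ is a punctured disc bundle, which retracts radially onto its boundary $\{\rho=c\}$, so $\{\rho\ge c\}\simeq\mathbb{CP}^{n-1}\setminus\Sigma$.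
\end{proof}

\section{The counterexample}\label{sec:example}

\begin{proof}[Proof of Theorem~\ref{thm:example}]
Both $|z|^2-2|L|^2$ and $\mathrm{Im}(\ell\bar L)$ are multiplied by $|\lambda|^2$ when $z$ is replaced by $\lambda z$. So $f=LQ$ satisfies \eqref{eq:hom} with $k=1$. Moreover $f(e_j)=1\cdot\bigl(1-2+i\,\mathrm{Im}(j)\bigr)=-1\ne0$. By Lemma~\ref{lem:faces}, $f$ is convenient and its face functions are the $f^I$. These are given by the formula \eqref{eq:f} with all sums taken over $I$. To apply the rest of the lemma we fix a nonempty $I$ and a zero $z\in\mathbb C^I\setminus\{0\}$ of $f^I$, and show that the rank is $2$. Write $L$, $\ell$, $Q$ also for the restrictions to $\mathbb C^I$.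

\emph{$|I|=1$.} Then $f^I=-z_j^2\bar z_j$ has no zero on $\mathbb C^I\setminus\{0\}$.

\emph{$|I|\ge2$ and $L(z)=0$.} Then $Q(z)=|z|^2>0$, and $df^I=Q(z)\,dL$ has rank $2$. (This also shows that the hyperplane and the sphere do not meet.)

\emph{$|I|\ge2$, $L(z)\ne0$ and $Q(z)=0$.} Then $df^I=L(z)\,dQ$, so we need $dQ$ to have rank $2$. Since $Q(\lambda z)=|\lambda|^2Q(z)$, we may rescale and assume $L(z)=1$. We show that even the restriction of $dQ$ to the affine space $\{L=1\}\subset\mathbb C^I$ has rank $2$. Write $z=x+iy$ with $x,y\in\mathbb R^I$, and put $\mathbf 1=(1)_{j\in I}$, $a=(j)_{j\in I}$. On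
\[
\{L=1\}=\{x\cdot\mathbf 1=1,\ y\cdot\mathbf 1=0\}
\qquad\text{we have}\qquad
Q=|x|^2+|y|^2-2+i\,a\cdot y .
\]
Suppose the rank is less than $2$. Then there is $(\alpha,\beta)\in\mathbb R^2\setminus\{0\}$ with
\[
2\alpha(x\cdot\xi+y\cdot\eta)+\beta\,a\cdot\eta=0\qquad\text{for all }\xi,\eta\in\mathbf 1^\perp,
\]
that is, $\alpha x\in\mathbb R\mathbf 1$ and $2\alpha y+\beta a\in\mathbb R\mathbf 1$.

If $\alpha=0$, then $\beta\ne0$ and $a\in\mathbb R\mathbf 1$. This is impossible, because $|I|\ge2$ and the entries of $a$ are distinct.

If $\alpha\ne0$, then $x\in\mathbb R\mathbf 1$ and $x\cdot\mathbf 1=1$ give $x=\mathbf 1/|I|$. Further, $y$ lies in the span of $\mathbf 1$ and $a$. But $y\perp\mathbf 1$, and $y\perp a$ because $\mathrm{Im}\,Q=0$. So $y=0$ and $|z|^2=|x|^2=1/|I|\ne2$, contradicting $\mathrm{Re}\,Q=0$.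

By Lemma~\ref{lem:faces}, no $f_P$ has a mixed singular point in $(\mathbb C^*)^n$. The case $I=\{1,\dots,n\}$ shows that $f$ has rank $2$ on $V\setminus\{0\}$, so Proposition~\ref{prop:fiber} applies: $f$ has a trivial Milnor fibration, and
\[
F\simeq\mathbb{CP}^{n-1}\setminus\{f=0\}=\{L\ne0\}\setminus\{Q=0\}.
\]
Identify $\{L\ne0\}\subset\mathbb{CP}^{n-1}$ with the affine space $\{L=1\}$, that is, with the pairs $(x',y)\in\mathbf 1^\perp\times\mathbf 1^\perp\cong\mathbb R^{2n-2}$ through $x=\tfrac1n\mathbf 1+x'$ (now $I=\{1,\dots,n\}$). Since $|x|^2=\tfrac1n+|x'|^2$,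
\[
Q=|x'|^2+|y|^2-\bigl(2-\tfrac1n\bigr)+i\,a\cdot y .
\]
The functional $y\mapsto a\cdot y$ is nonzero on $\mathbf 1^\perp$. So $\{Q=0\}$ is a round sphere $S^{2n-4}$ of radius $\sqrt{2-1/n}$ in a hyperplane of $\mathbb R^{2n-2}$, and Lemma~\ref{lem:complement} with $m=2n-2$ gives $F\simeq S^1\vee S^{2n-3}$.
\end{proof}

\begin{remark}
Each choice in \eqref{eq:f} has its purpose. If $L$ were $z_1$, then $f$ would vanish on the $z_2$-axis and would not be convenient. If the constant $2$ were replaced by $1$, then $f(e_j)$ would be $0$. In the proof the constant must differ from all $1/|I|$, and it must exceed $1/n$ for $\{Q=0\}$ to be a sphere of positive radius. If $\ell$ had equal real coefficients at $z_1$ and $z_2$, then $\mathrm{Im}(\ell\bar L)$ would vanish on $\mathbb C^{\{1,2\}}$, so $f^{\{1,2\}}=L\cdot(|z|^2-2|L|^2)$ would have rank at most $1$ at its zero $(\tfrac{1+\sqrt3}2,\tfrac{1-\sqrt3}2)$.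
\end{remark}

\section{What holds in general}\label{sec:general}

In this section $f$ is convenient and non-degenerate and $V=f^{-1}(0)$. We use the \emph{curve selection lemma}: if $A\subset\mathbb R^N$ is semianalytic and $0$ lies in the closure of $A\setminus\{0\}$, there is a real analytic curve $p:[0,\tau)\to\mathbb R^N$ with $p(0)=0$ and $p(t)\in A\setminus\{0\}$ for $0<t<\tau$. We write $f_{z_j}$, $f_{\bar z_j}$ for the partial derivatives in the sense of $df=\sum_j(f_{z_j}dz_j+f_{\bar z_j}d\bar z_j)$.

\subsection{The zero set away from the origin}

\begin{proposition}\label{prop:isolated}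
There is a neighborhood of $0$ in which $V\setminus\{0\}$ contains no mixed singular point of $f$.
\end{proposition}

The non-degeneracy condition speaks only about points of $(\mathbb C^*)^n$, whereas a sequence of singular points could approach $0$ inside a coordinate subspace. The way out is to give the missing coordinates very large weights; convenience ensures that something is left on the subspace.

\begin{proof}
A point is mixed singular if and only if $\mathrm{Re}(\kappa\,df)=0$ there for some $\kappa\in S^1$. The coefficient of $dz_j$ in $2\,\mathrm{Re}(\kappa\,df)$ gives the condition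
\begin{equation}\label{eq:sing}
\kappa f_{z_j}+\bar\kappa\,\overline{f_{\bar z_j}}=0\qquad(j=1,\dots,n).
\end{equation}
If the proposition fails, then for some nonempty $I$ the semianalytic set of mixed singular points of $f$ in $V\cap\{z:\ z_j\ne0\Leftrightarrow j\in I\}$ has $0$ in its closure. Take an analytic curve $z(t)$ in it, with
\[
z_j(t)=b_jt^{p_j}+\cdots,\quad b_j\ne0,\ p_j\in\mathbb Z_{>0}\quad(j\in I),\qquad z_j\equiv0\quad(j\notin I).
\]
By convenience $f^I\not\equiv0$. Let $d$ be the minimum of $\sum_{j\in I}p_j\xi_j$ on $\Gamma_+(f^I)$. For $j\notin I$ put $p_j=N$ with $N>d$, and $b_j=1$. Then $P=(p_1,\dots,p_n)$ is strictly positive. Every monomial of $f$ that involves a variable outside $I$ has $P$-degree at least $N>d$, so $f_P$ is the sum of the monomials of $f^I$ of $P$-degree $d$.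

Substituting the curve gives $0=f(z(t))=t^d\bigl(f_P(b)+O(t)\bigr)$, hence $f_P(b)=0$. The operators $z_j\partial_{z_j}$ and $\bar z_j\partial_{\bar z_j}$ multiply each monomial by a number. So for $j\in I$, along the curve,
\[
z_jf_{z_j}=t^d\bigl(b_jf_{P,z_j}(b)+O(t)\bigr),\qquad \bar z_jf_{\bar z_j}=t^d\bigl(\bar b_jf_{P,\bar z_j}(b)+O(t)\bigr).
\]
For each $t>0$ condition \eqref{eq:sing} holds at $z(t)$ with some $\kappa=\kappa(t)\in S^1$. Multiply it by $z_j(t)\,t^{-d}$ and let $t\to0$ along a sequence for which $\kappa(t)$ converges to some $\kappa_0\in S^1$. The result is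
\[
b_j\bigl(\kappa_0f_{P,z_j}(b)+\bar\kappa_0\,\overline{f_{P,\bar z_j}(b)}\bigr)=0\qquad(j\in I),
\]
and $b_j\ne0$. For $j\notin I$ the derivatives of $f_P$ vanish identically. So $b\in(\mathbb C^*)^n$ is a mixed singular point of $f_P$ with $f_P(b)=0$, contradicting non-degeneracy.
\end{proof}

Convenience cannot be dropped: $f=z_1^2$ on $\mathbb C^2$ is non-degenerate, since $f_P=f$ has no zero in $(\mathbb C^*)^2$, but every point of $V=\{z_1=0\}$ is singular.

\subsection{Pushing the tube to the sphere}
Our aim is to compare $\{z\in B_\varepsilon:|f|=\delta\}$, the total space of the Milnor fibration, with part of the sphere $S_\varepsilon$. For this we need a vector field along which both $|f|$ and $|z|$ increase. It exists as long as the gradients of $|f|^2$ and $|z|^2$ do not vanish and do not point in opposite directions. Put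
\[
\sigma=|f|^2 .
\]

\begin{lemma}\label{lem:eps0}
There is $\varepsilon_0>0$ such that $f$ is analytic near $B_{\varepsilon_0}$ and the following holds on $B_{\varepsilon_0}\setminus\{0\}$.
\begin{enumerate}
\item[(a)] $V$ contains no mixed singular point of $f$.
\item[(b)] The restriction of $|z|^2$ to the manifold $V\setminus\{0\}$ has no critical point.
\item[(c)] If $\sigma(z)>0$, then $\nabla\sigma(z)\ne-\lambda z$ for all $\lambda\ge0$. In particular $\nabla\sigma(z)\ne0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) is Proposition~\ref{prop:isolated}.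

(b) With $f=g+ih$, the critical points are the points of $V\setminus\{0\}$ where $dg$, $dh$, $d|z|^2$ are dependent, a semianalytic condition. If they accumulate at $0$, there is an analytic curve of critical points in $V$ starting at $0$. By (a), $d|z|^2$ is a combination of $dg$ and $dh$ along the curve, so it vanishes on the tangent vector. Thus $|z|^2$ is constant along the curve, hence $0$, which is absurd.

(c) The nonzero points violating (c) form the semianalytic set
\[
\{\sigma>0,\ \nabla\sigma\text{ and }z\text{ linearly dependent},\ \langle\nabla\sigma,z\rangle\le0\}.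
\]
If it accumulates at $0$, take an analytic curve $p(t)$ in it with $p(0)=0$ and write $\nabla\sigma(p(t))=-\lambda(t)p(t)$ with $\lambda(t)\ge0$. Then
\[
\tfrac{d}{dt}\sigma(p(t))=\langle\nabla\sigma,p'\rangle=-\tfrac{\lambda(t)}2\,\tfrac{d}{dt}|p(t)|^2\le0
\]
for small $t>0$, because the analytic function $|p(t)|^2$ vanishes at $0$, is positive for $t>0$, and so has positive derivative for small $t>0$. The same reasoning applied to $\sigma(p(t))$ shows that its derivative is positive for small $t>0$, a contradiction.
\end{proof}

Fix $\varepsilon<\varepsilon_0$ and put $K=V\cap S_\varepsilon$. By (a) and (b) the differentials $dg$, $dh$, $d|z|^2$ are independent along $K$, so $f|_{S_\varepsilon}$ is a submersion along the compact set $K$. It is therefore a submersion on $S_\varepsilon\cap\{|f|\le\delta_0\}$ for some $\delta_0>0$. For $0<\delta<\delta_0$ let $D_\delta$ be the closed disc of radius $\delta$ in $\mathbb C$ and put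
\[
E=B_\varepsilon\cap\{|f|=\delta\},\qquad X=S_\varepsilon\cap\{|f|\ge\delta\},\qquad Y=S_\varepsilon\cap\{|f|\le\delta\}.
\]
By Ehresmann's theorem there is a diffeomorphism $Y\cong K\times D_\delta$ over $D_\delta$. By (c) and because $f|_{S_\varepsilon}$ is a submersion on $Y$, the set $E$ is a compact smooth $(2n-1)$-manifold with boundary $E\cap S_\varepsilon=E\cap Y\cong K\times\partial D_\delta$.

\begin{proposition}\label{prop:sphere}
There is a homeomorphism $E\to X$ that is the identity on $E\cap S_\varepsilon=X\cap Y$. Consequently $M:=E\cup Y$ is homeomorphic to $X\cup Y=S_\varepsilon\cong S^{2n-1}$.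
\end{proposition}

\begin{proof}
On $\mathrm{int}\,B_{\varepsilon_0}\setminus V$ both $z$ and $\nabla\sigma$ are nonzero, and by (c) they do not point in opposite directions. So the smooth vector field
\[
v=\frac{\nabla\sigma}{|\nabla\sigma|}+\frac{z}{|z|}
\]
satisfies $\langle v,\nabla\sigma\rangle>0$ and $\langle v,z\rangle>0$. On the compact set $C=\{z\in B_\varepsilon:|f|\ge\delta\}$ both are bounded below by a positive constant. The forward trajectory of $v$ from a point $x\in E$ keeps $\sigma\ge\delta^2$, so it can leave $C$ only through $S_\varepsilon$. Since $|z|^2$ grows at a definite rate, it reaches $S_\varepsilon$ in finite time, at a point of $X$. The hitting time is unique, and it depends continuously on $x$ by the implicit function theorem. Conversely, the backward trajectory from a point of $X$ stays in $B_\varepsilon$, and $\sigma$ decreases at a definite rate, so it reaches $\sigma=\delta^2$ in finite time, at exactly one point of $E$. Hence the forward map $E\to X$ is a continuous bijection of compact Hausdorff spaces, that is, a homeomorphism. Points of $E\cap S_\varepsilon$ do not move.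
\end{proof}

\subsection{Proof of Theorem~\ref{thm:general}}
So far the Milnor fibration has not been used. Now assume it exists, and take $(\varepsilon,\delta)$ as above and such that $f:E\to S^1_\delta$ is a surjective locally trivial fibration with fiber $F$.

\emph{$K$ is nonempty.} Suppose $K=\emptyset$. Then $Y=\emptyset$ and $E\cong S^{2n-1}$ is compact and simply connected. So $f|_E=\delta e^{i\theta}$ with a continuous, hence bounded, function $\theta:E\to\mathbb R$. The path $s\mapsto\delta e^{is}$, $s\ge0$, lifts through the fibration to a path $\gamma$ in $E$, and $\theta(\gamma(s))-s$ is constant. This contradicts boundedness. (For $f=|z|^2$ indeed $K=\emptyset$; it is surjectivity that fails.)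

\emph{$F$ is connected.} Since $Y\setminus K\cong K\times(D_\delta\setminus\{0\})$, the set $X$ is a deformation retract of $S_\varepsilon\setminus K$. The latter is connected because $K$ is a closed submanifold of codimension $2$. So $E\cong X$ is connected. For $q\in K$ the loop $\{q\}\times\partial D_\delta\subset E\cap Y$ maps to a generator of $\pi_1(S^1_\delta)$. Take a base point on this loop, and for $F$ the fiber through it. In the exact sequence
\[
\pi_1(E)\to\pi_1(S^1_\delta)\to\pi_0(F)\to\pi_0(E)
\]
the first map is onto. As $\pi_0(E)$ is a point, $\pi_1(S^1_\delta)$ acts transitively on $\pi_0(F)$, and the image of $\pi_1(E)$, which is everything, fixes the base component. So $F$ is connected.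

\emph{Part (1).} By Sard's theorem the smooth map $f:E\to S^1_\delta$ has a regular value $\eta$. On $\partial E=E\cap S_\varepsilon$ the restriction of $f$ is a submersion to $S^1_\delta$ anyway. So $F_\eta:=f^{-1}(\eta)\cap B_\varepsilon$ is a compact smooth $(2n-2)$-manifold with boundary $f^{-1}(\eta)\cap S_\varepsilon\cong K\ne\emptyset$. All fibers of $f:E\to S^1_\delta$ are homeomorphic, so $F\cong F_\eta$, and this manifold is connected. A compact connected manifold with nonempty boundary has a handle decomposition without handles of top index. Hence $F$ is homotopy equivalent to a finite CW complex of dimension at most $2n-3$. For $n\ge3$ the fiber $S^1\vee S^{2n-3}$ of Theorem~\ref{thm:example} is not $1$-connected and has homology in degree $2n-3$, so both bounds are optimal.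

\emph{Part (2).} In $M=E\cup Y$ we have $Y\setminus F_\eta\cong K\times(D_\delta\setminus\{\eta\})$. Pushing along rays from the boundary point $\eta$ is a strong deformation retraction of $D_\delta\setminus\{\eta\}$ onto $\partial D_\delta\setminus\{\eta\}$. So $Y\setminus F_\eta$ deformation retracts onto $(E\cap Y)\setminus F_\eta$, and $M\setminus F_\eta$ onto $E\setminus F_\eta$. The latter is a fiber bundle over the open arc $S^1_\delta\setminus\{\eta\}$, hence homeomorphic to $F\times(0,1)$. Thus $M\setminus F_\eta\simeq F$. Alexander duality in $M\cong S^{2n-1}$ for the compact, locally contractible set $F_\eta\cong F$ gives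
\[
\tilde H_i(F)\cong\tilde H_i(M\setminus F_\eta)\cong\tilde H^{2n-2-i}(F_\eta)\cong\tilde H^{2n-2-i}(F).
\]

\emph{Part (3)} is part (1) for $n=2$, since then $2n-3=1=n-1$ and (A2) asks for connectedness only.

\emph{Part (4).} If (A1) holds, then $\tilde H^j(F)=0$ for $j\ge n$, so by (2) $\tilde H_i(F)=0$ for $i\le n-2$. If moreover $F$ is simply connected, the Hurewicz theorem gives (A2).

Conversely assume (A2). For $n=2$, (A1) holds by (3), and a connected finite graph is homotopy equivalent to a wedge of circles. Let $n\ge3$. Then $F$ is simply connected and $\tilde H_i(F)=0$ for $i\le n-2$, so $H^j(F)=0$ for $j\ge n$ by (2). The homology of $F$ is finitely generated and $H^j(F)\cong\mathrm{Hom}(H_j(F),\mathbb Z)\oplus\mathrm{Ext}(H_{j-1}(F),\mathbb Z)$. For every $j\ge n$, the vanishing of $H^j(F)$ shows that $H_j(F)$ is torsion and that $H_{j-1}(F)$ is torsion-free. Applying this to $j$ and $j+1$ gives $H_j(F)=0$ for $j\ge n$, and $j=n$ shows that $H_{n-1}(F)$ is free. By Hurewicz a basis of $H_{n-1}(F)$ is represented by maps $S^{n-1}\to F$. The resulting map from a wedge of spheres $S^{n-1}$ to $F$ is an isomorphism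 on homology between simply connected spaces of the homotopy type of CW complexes, hence a homotopy equivalence by Whitehead's theorem. In particular (A1) holds. The last claim of (4) combines the two implications. \qed

\section{Realization}\label{sec:realize}

In Theorem~\ref{thm:example}, $\Sigma$ was the disjoint union of a hyperplane and a sphere $S^{2n-4}$. We now show that $\Sigma$ can be prescribed. The steps are: realize $\Sigma$ by a smooth section of $\mathcal O(1)$, approximate this section by a polynomial, and make the polynomial non-degenerate by a general linear change of coordinates.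

\begin{proof}[Proof of Theorem~\ref{thm:realize}\textup{(A)}]
\emph{A smooth section.} The normal bundle $\mathcal N$ of $\Sigma$ is an oriented plane bundle, which we regard as a complex line bundle. Let $\pi:T\to\Sigma$ be a tubular neighborhood, identified with a disc bundle in $\mathcal N$. The bundle $\pi^*\mathcal N$ over $T$ has the tautological section $x\mapsto x$, which vanishes transversally, exactly on $\Sigma$. Off $\Sigma$ this section trivializes $\pi^*\mathcal N$, so we may glue with the trivial bundle and its section $1$ over $\mathbb{CP}^{n-1}\setminus\Sigma$. The result is a complex line bundle $\mathcal L$ on $\mathbb{CP}^{n-1}$ with a section that vanishes transversally, exactly on $\Sigma$. Its Chern class is Poincar\'e dual to $[\Sigma]$. This is where the hypothesis on the homology class is used: $[\Sigma]$ is the class of a hyperplane, so $c_1(\mathcal L)=c_1(\mathcal O(1))$. Since $c_1$ classifies complex line bundles, $\mathcal L\cong\mathcal O(1)$ as smooth bundles. As explained before Proposition~\ref{prop:fiber}, the section becomes a smooth function $\varphi:S^{2n-1}\to\mathbb C$ with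 $\varphi(\lambda w)=\lambda\varphi(w)$ for $|\lambda|=1$, with $0$ as a regular value and $\varphi^{-1}(0)/S^1=\Sigma$.

\emph{Approximation.} By the Weierstrass theorem choose a polynomial $p(w,\bar w)$ that is $C^1$-close to $\varphi$ on $S^{2n-1}$. The average $\int_{|\lambda|=1}\lambda^{-1}p(\lambda w)$ (normalized measure) keeps exactly the monomials with $|\nu|-|\mu|=1$. Averaging fixes $\varphi$ and does not increase the $C^1$-norm for the round metric, so the average is still $C^1$-close to $\varphi$. Its monomials have degrees $2k'+1$ with $k'\le k$ for some $k$. Multiplying each by $|w|^{2(k-k')}$, which is $1$ on the sphere, gives a mixed polynomial $f_0$ that satisfies \eqref{eq:hom} and is $C^1$-close to $\varphi$ on $S^{2n-1}$.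

That $0$ is a regular value is a $C^1$-open condition on a compact manifold. So for a sufficiently close approximation $0$ is a regular value of $\varphi_t=(1-t)\varphi+tf_0$ on $S^{2n-1}$ for every $t\in[0,1]$. Then $\{(t,[w]):\varphi_t(w)=0\}\subset[0,1]\times\mathbb{CP}^{n-1}$ projects to $[0,1]$ as a proper submersion, and the zero sets form an isotopy. By isotopy extension $\Sigma_0=\{[w]:f_0(w)=0\}$ is ambient isotopic to $\Sigma$. By \eqref{eq:hom}, $f_0$ has rank $2$ on $f_0^{-1}(0)\setminus\{0\}$.

\emph{Non-degeneracy.} For nonempty $I\subset\{1,\dots,n\}$ consider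
\[
GL_n(\mathbb C)\times(\mathbb C^I\setminus\{0\})\to\mathbb C,\qquad(A,z)\mapsto f_0(Az).
\]
For fixed $z\ne0$ the map $A\mapsto Az$ is a submersion to $\mathbb C^n\setminus\{0\}$, and $f_0$ has rank $2$ at its zeros there. So the displayed map is a submersion at its zeros. By parametric transversality (Sard's theorem for the projection of its zero set to $GL_n(\mathbb C)$), for almost all $A$ the value $0$ is regular for $f_0\circ A|_{\mathbb C^I\setminus\{0\}}$, for all $I$ simultaneously. Fix such an $A$ and put $f=f_0\circ A$, which again satisfies \eqref{eq:hom}. For $I=\{j\}$ we have $f^I=f(e_j)\,z_j|z_j|^{2k}$. If $f(e_j)$ were $0$, this function would vanish identically and $0$ would not be a regular value. So $f(e_j)\ne0$ for all $j$, and Lemma~\ref{lem:faces} shows that $f$ is convenient and non-degenerate.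

\emph{The fiber.} The case $I=\{1,\dots,n\}$ says that Proposition~\ref{prop:fiber} applies to $f$. Its projective zero set is $A^{-1}\Sigma_0$, which is ambient isotopic to $\Sigma_0$, because $GL_n(\mathbb C)$ is connected, and hence to $\Sigma$. So $F$ is homeomorphic to the complement of an open tubular neighborhood of $\Sigma$.

\emph{Converse.} Let $f$ be convenient, non-degenerate and satisfy \eqref{eq:hom}. By Proposition~\ref{prop:isolated} and homogeneity, $f$ has rank $2$ on $V\setminus\{0\}$. Proposition~\ref{prop:fiber} then gives the Milnor fibration, the submanifold $\Sigma$, its homology class, and $F\cong\mathbb{CP}^{n-1}\setminus N(\Sigma)$.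
\end{proof}

For part (B) we first see how the Betti numbers of the complement depend on $\Sigma$, and then choose $\Sigma$ accordingly.

\begin{lemma}\label{lem:betti}
Let $n\ge3$, $m=2n-2$, and let $\Sigma\subset\mathbb{CP}^{n-1}$ be as in Theorem~\textup{\ref{thm:realize}(A)}. Then for $1\le i\le m-1$,
\[
b_i(\mathbb{CP}^{n-1}\setminus\Sigma)=b_{i-1}(\Sigma)-b_{i-1}(\mathbb{CP}^{n-2}).
\]
\end{lemma}

\begin{proof}
All coefficients are rational. Duality gives $H_i(\mathbb{CP}^{n-1}\setminus\Sigma)\cong H^{m-i}(\mathbb{CP}^{n-1},\Sigma)$. Let $h=c_1(\mathcal O(1))$. Since $\Sigma$ is homologous to a hyperplane, $\int_\Sigma h^{n-2}=1$. So $h^j|_\Sigma\ne0$ for $j\le n-2$, and the restriction $H^q(\mathbb{CP}^{n-1})\to H^q(\Sigma)$ is injective for $q\le m-2$. It is also injective for $q=m-1$, where the source is $0$. Take $1\le i\le m-1$ and put $q=m-1-i$, so that $0\le q\le m-2$. In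
\[
H^q(\mathbb{CP}^{n-1})\to H^q(\Sigma)\to H^{q+1}(\mathbb{CP}^{n-1},\Sigma)\to H^{q+1}(\mathbb{CP}^{n-1})\to H^{q+1}(\Sigma)
\]
the first and the last map are injective. Hence $b_i(\mathbb{CP}^{n-1}\setminus\Sigma)=b_q(\Sigma)-b_q(\mathbb{CP}^{n-1})$. As $q\le m-2=2(n-2)$, we may replace $\mathbb{CP}^{n-1}$ by $\mathbb{CP}^{n-2}$ here. Poincar\'e duality on the closed oriented $(m-2)$-manifolds $\Sigma$ and $\mathbb{CP}^{n-2}$ replaces $q$ by $m-2-q=i-1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:realize}\textup{(B)}]
Let $m=2n-2$ and let $H\cong\mathbb{CP}^{n-2}$ be a hyperplane in $\mathbb{CP}^{n-1}$. By Lemma~\ref{lem:betti} we must add $r_i$ to the Betti number of $H$ in degree $i-1$; Poincar\'e duality then forces the same in degree $m-1-i$. For $i=1$ this means adding components. For $i\ge2$ we use products of spheres, and form connected sums so as not to create components.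

For $2\le i\le n-2$ let $N_i=S^{i-1}\times S^{m-1-i}\subset\mathbb R^{m-1}\subset S^m$ be the boundary of a tubular neighborhood of a standard sphere $S^{i-1}\subset\mathbb R^{m-1}$. Let $\Sigma$ arise from $H$ by forming the oriented pairwise connected sum of $(\mathbb{CP}^{n-1},H)$ with $r_i$ copies of $(S^m,N_i)$ for each $2\le i\le n-2$, and by adding $r_1$ standard spheres $S^{m-2}$ contained in small disjoint balls away from the rest. Since $\mathbb{CP}^{n-1}\#S^m\cong\mathbb{CP}^{n-1}$, this is a closed oriented submanifold of $\mathbb{CP}^{n-1}$ that differs from $H$ only inside balls, by cycles of dimension $m-2\ge2$. These bound in the balls, so $\Sigma$ is homologous to $H$. Let $f$ be the function given by part (A), with $F\simeq\mathbb{CP}^{n-1}\setminus\Sigma$.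

For $2\le i\le n-2$ we have $0<i-1\le n-3$ and $n-1\le m-1-i<m-2$. So each connected sum with $N_i$ adds $1$ to the Betti numbers of $\Sigma$ in the two distinct degrees $i-1$ and $m-1-i$ and changes nothing else. Each extra sphere adds $1$ to $b_0(\Sigma)$ and to $b_{m-2}(\Sigma)$. In total, for $1\le i\le n-2$,
\[
b_{i-1}(\Sigma)-b_{i-1}(\mathbb{CP}^{n-2})=r_i=b_{m-1-i}(\Sigma)-b_{m-1-i}(\mathbb{CP}^{n-2}).
\]
Lemma~\ref{lem:betti}, in degrees $i$ and $m-i$, gives $b_i(F)=b_{m-i}(F)=r_i$. (In the middle degree, $b_{n-1}(F)=0$ for this choice.)
\end{proof}

\begin{thebibliography}{1}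
\bibitem{OkaNotes}
\emph{On The Milnor Fibration Of Mixed Functions},
\url{http://www.math.uic.edu/~jaca2009/notes/Oka.pdf}.
\end{thebibliography}

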